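# Matching the divisors of $n$ with coprime integers

## Prime powers: at most one multiple of $p$

Fix a prime $p$ and an exponent $a\ge 1$. The number $p^a$ has $a+1$ divisors, $1,p,\dots,p^a$. We want to pair them off, bijectively, with the integers $1,2,\dots,a+1$ so that each divisor is coprime to its partner.

The divisors $p,\dots,p^a$ all make the same demand: the partner must not be a multiple of $p$. The divisor $1$ demands nothing. So a pairing exists exactly when there is at most one multiple of $p$ among $1,\dots,a+1$: if there is one, give it to the divisor $1$ and distribute the rest arbitrarily; if there are two or more, only one of them can be placed. There is at most one multiple exactly when $a+1<2p$. Hence the pairing exists if and only if $a\le 2p-2$. For instance $4=2^2$ works ($1\leftrightarrow 2$, $2\leftrightarrow 1$, $4\leftrightarrow 3$), and $8$ does not, because $2$ and $4$ both lie in $\{1,2,3,4\}$.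

Now replace $\{1,\dots,a+1\}$ by an arbitrary block of $a+1$ consecutive integers. The same reasoning says that a pairing exists for *every* such block exactly when no block of length $a+1$ contains two multiples of $p$, that is, when $a+1\le p$, or $a\le p-1$.

So for prime powers there are two thresholds: $a\le 2p-2$ if we only care about the block starting at $1$, and $a\le p-1$ if we care about all blocks. Both are pure counting. What changes for a general $n$ is that different primes make demands on the same integer at the same time: a divisor such as $pq$ needs a partner avoiding the multiples of both $p$ and $q$.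

## Matchable numbers and M-numbers

For a natural number $n$ write $D(n)$ for its set of positive divisors and $\tau(n)=\#D(n)$. Throughout,
$$n=\prod_{p\mid n}p^{a_p}\quad(a_p\ge1),\qquad N=\tau(n)=\prod_{p\mid n}(a_p+1),$$
and $p^a\,\|\,n$ means that $p^a$ is the exact power of $p$ dividing $n$.

**Definition.** A *coprime matching* of $D(n)$ with a set $I$ of $N$ integers is a bijection $\sigma:D(n)\to I$ with $\gcd(d,\sigma(d))=1$ for all $d\in D(n)$. The number $n$ is *matchable* if $D(n)$ has a coprime matching with $\{1,2,\dots,N\}$.

For example $10$ is matchable, via $1\leftrightarrow2$, $2\leftrightarrow 3$, $5\leftrightarrow 4$, $10\leftrightarrow 1$.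

**Definition.** The number $n$ is an *M-number* if it is not divisible by $p^p$ for any prime $p$. Equivalently, $a_p\le p-1$ for every $p\mid n$.

Every squarefree number is an M-number. So is $18=2\cdot 3^2$, since $2^2\nmid 18$ and $3^3\nmid 18$. The number $12$ is not, since $2^2\mid 12$. For prime powers, "M-number" is exactly the second threshold above.

The problem comes from "Matchable numbers", https://math.dartmouth.edu/~carlp/matchabletalk.pdf: prove or disprove the conjecture that every M-number is matchable, and in particular that every squarefree number is.

Let us try two cases by hand. For $n=18$ we have $N=6$. The divisors $6$ and $18$ need partners coprime to $6$, and $\{1,\dots,6\}$ offers only $1$ and $5$. The divisors $3$ and $9$ need non-multiples of $3$, and after $1,5$ are gone only $2,4$ are left. The divisor $2$ needs an odd partner, so it takes $3$, and $1$ takes $6$. It works, with nothing to spare. For $n=12$ we again have $N=6$. The even numbers $2,4,6$ must go to odd divisors of $12$, and there are only two of these, $1$ and $3$. So $12$ is not matchable.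

The conjecture is true, in the following stronger form.

**Theorem 1.** Let $n$ be an M-number, $N=\tau(n)$, $b\in\mathbb Z$, and $g\ge 1$ with $\gcd(g,n)=1$. Then $D(n)$ has a coprime matching with $I=\{b+g,\,b+2g,\,\dots,\,b+Ng\}$.

Taking $b=0$ and $g=1$: every M-number is matchable; in particular every squarefree number is matchable.

## Peeling off one prime, and Hall's condition

Two approaches suggest themselves. Each stops at a definite place.

**Induction on the primes.** Choose $p\mid n$ and write $n=p^{a}n'$ with $p\nmid n'$ and $N'=\tau(n')$. Then $D(n)$ consists of the $a+1$ copies $p^eD(n')$, $0\le e\le a$. Copy $0$ may use multiples of $p$; copies $1,\dots,a$ may not.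

Suppose $a=p-1$, so that $N=pN'$. Split $I=\{b+gj:1\le j\le N\}$ according to $j$ modulo $p$. We get $p$ progressions of step $gp$ with $N'$ terms each. Since $p\nmid g$, each lies in a single residue class modulo $p$, different progressions lie in different classes, and exactly one of them consists of multiples of $p$. The step $gp$ is coprime to $n'$, so by induction $D(n')$ has a coprime matching with each of the $p$ progressions. Assign the progression of multiples of $p$ to copy $0$ and the others to copies $1,\dots,p-1$. This matches $D(n)$ with $I$. So Theorem 1 is easy for every $n$ in which each prime $p\mid n$ has exponent exactly $p-1$. It also shows why progressions, and not only blocks, come up.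

If $a<p-1$, the count no longer fits: there are $p$ residue classes but only $a+1<p$ copies. Take $n=105=3\cdot5\cdot7$ with $I=\{1,\dots,8\}$ and peel off $p=3$, so $n'=35$ and $N'=4$. The copy $\{3,15,21,105\}$ must receive four of the six numbers $1,2,4,5,7,8$. No four of these form an arithmetic progression: if the step is not a multiple of $3$, any three consecutive terms include a multiple of $3$; if it is, four terms span at least $9$. So the set handed down to $D(35)$ is never a progression, and the induction hypothesis says nothing about it. For a squarefree $n$ with all prime factors odd, this failure of the count $a=p-1$ occurs at every prime.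

**Hall's theorem.** A perfect matching exists if and only if each set $S\subseteq D(n)$ has, taken together, at least $|S|$ admissible partners in $I$. Look at the smallest instance, $S=\{n\}$, with $n$ a product of $k$ distinct primes and $I$ a block of $N=2^k$ consecutive integers: we need one element of $I$ coprime to $n$. Inclusion–exclusion gives
$$\#\{m\in I:\gcd(m,n)=1\}=\sum_{d\mid n}\mu(d)\Bigl(\frac Nd+\theta_d\Bigr),\qquad |\theta_d|<1,\ \theta_1=0.$$
If we use only $|\theta_d|<1$, the lower bound we get is $N\prod_{p\mid n}(1-1/p)-(N-1)$. As soon as some prime $p<N$ divides $n$, this is at most $N-N/p-(N-1)=1-N/p<0$, and we learn nothing. There are as many error terms as there are integers in $I$. And this is Hall's condition for a single set $S$ with one element.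

## Determinants certify matchings

Here is a different sufficient condition. Let $A$ be an $N\times N$ matrix with rows indexed by $D(n)$ and columns by $I$, such that the entry at $(d,m)$ is nonzero *only if* $\gcd(d,m)=1$. By the Leibniz formula, $\det A$ is a signed sum, over bijections $\sigma: D(n)\to I$, of products $\prod_d A_{d,\sigma(d)}$. If $\det A\ne0$, some product is nonzero, and that $\sigma$ is a coprime matching. We are free to choose the nonzero entries; we need a choice for which the determinant can be evaluated.

The obvious choice, entry $1$ when $\gcd(d,m)=1$ and $0$ otherwise, does not work. For $n=15$ and $I=\{1,2,3,4\}$, the rows of $d=1$ and of $d=5$ are both $(1,1,1,1)$, so the determinant is $0$, although $15$ is squarefree. And whenever $p^2\mid n$ the rows of $p$ and $p^2$ agree on any $I$. We need many different functions of $m$ with the same zeros.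

Go back to one prime. For $n=p^a$ with $a\le p-1$ we want functions $f_0,f_1,\dots,f_a$ of $m\in\mathbb Z$ such that $f_0$ never vanishes, and $f_1,\dots,f_a$ vanish exactly at the multiples of $p$. With $\zeta_p=\exp(2\pi i/p)$, take
$$f_0(m)=1,\qquad f_e(m)=\zeta_p^{em}-1\quad(1\le e\le a).$$
Since $1\le e\le p-1$, the value $\zeta_p^{em}$ is $1$ exactly when $p\mid m$. By subtracting suitable multiples of $f_0$, we see that these $a+1$ functions have the same span as the exponentials $1,\zeta_p^{m},\dots,\zeta_p^{am}$. For several primes, multiply: the function attached to $\prod p^{e_p}$ is the product of the functions attached to the $p^{e_p}$. A product of exponentials is again an exponential $z^m$.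

What this buys is the fact that the earlier approaches lacked. If $z_1,\dots,z_N$ are distinct nonzero complex numbers, the matrix $\bigl(z_i^{\,j-1}\bigr)_{1\le i,j\le N}$ is a Vandermonde matrix, with determinant $\prod_{i<k}(z_k-z_i)\neq0$. So $N$ distinct exponentials are linearly independent on *any* $N$ consecutive integers. How the multiples of the various primes are spread over the block does not enter.

Let us see it for $n=6$ and $I=\{1,2,3,4\}$. Put $\omega=\zeta_3$ and note $\zeta_2=-1$. The rows for $d=1,2,3,6$ are the functions $1$, $(-1)^m-1$, $\omega^m-1$, and $((-1)^m-1)(\omega^m-1)$: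
$$A=\begin{pmatrix}1&1&1&1\\-2&0&-2&0\\ \omega-1&\omega^2-1&0&\omega-1\\-2(\omega-1)&0&0&0\end{pmatrix}.$$
The entry at $(d,m)$ is nonzero exactly when $\gcd(d,m)=1$. In a nonzero Leibniz term, row $6$ must use column $1$, then row $2$ must use column $3$, and rows $1,3$ share columns $2,4$ in one of two ways. So, up to sign,
$$\det A=4(\omega-1)\bigl[(\omega-1)-(\omega^2-1)\bigr]=4(\omega-1)(\omega-\omega^2)\ne0.$$
There are two coprime matchings, and their terms do not cancel.

## Proof of Theorem 1

Let $n$ be an M-number and let $b,g$ be as in the theorem. Index the divisors by their exponents: let $E=\prod_{p\mid n}\{0,1,\dots,a_p\}$, so $|E|=N$, and for $e=(e_p)\in E$ let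
$$d_e=\prod_{p\mid n}p^{e_p}.$$
The map $e\mapsto d_e$ is a bijection $E\to D(n)$. For $e\in E$ put
$$z_e=\prod_{p\mid n}\zeta_p^{e_p},\qquad f_e(m)=\prod_{p\,:\,e_p\ge1}\bigl(\zeta_p^{e_pm}-1\bigr)\quad(m\in\mathbb Z), \tag{1}$$
where an empty product is $1$.

**Step 1: the zeros of $f_e$.** This step makes sure that nonzero entries mean coprimality. Claim:
$$f_e(m)\ne0\iff\gcd(m,d_e)=1.$$
The factor $\zeta_p^{e_pm}-1$ vanishes if and only if $p\mid e_pm$. Since $1\le e_p\le a_p\le p-1$, the prime $p$ does not divide $e_p$, so this happens if and only if $p\mid m$. The primes occurring in the product (1) are exactly the primes dividing $d_e$. So $f_e(m)\ne0$ if and only if no prime dividing $d_e$ divides $m$, which is the claim.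

**Step 2: the numbers $z_e^g$ are pairwise distinct.** These will be the Vandermonde nodes. Suppose $z_e^g=z_{e'}^g$. Since $z_e^g=\exp\bigl(2\pi i\,g\sum_{p\mid n}e_p/p\bigr)$, this says
$$g\sum_{p\mid n}\frac{e_p-e'_p}{p}\in\mathbb Z.$$
Fix a prime $p\mid n$ and multiply by $Q=\prod_{q\mid n,\,q\ne p}q$, with $q$ running over primes. Every summand belonging to a prime $q\neq p$ becomes an integer, so the remaining one, $gQ(e_p-e_p')/p$, is an integer too. Thus $p\mid gQ(e_p-e'_p)$. Here $p\nmid Q$, and $p\nmid g$ because $\gcd(g,n)=1$. Hence $p\mid e_p-e'_p$. But $|e_p-e_p'|\le a_p\le p-1$, so $e_p=e'_p$. As $p\mid n$ was arbitrary, $e=e'$.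

**Step 3: $f_e$ is a triangular combination of exponentials.** This step reduces the matrix we want to a matrix we can evaluate. Multiply out (1): from the factor belonging to $p$ we choose either $\zeta_p^{e_pm}$ or $-1$. Record the choice by $e'_p=e_p$ in the first case and $e'_p=0$ in the second; for primes with $e_p=0$ put $e'_p=0$. The corresponding product is $\pm\prod_p\zeta_p^{e'_pm}=\pm z_{e'}^{\,m}$. So
$$f_e(m)=\sum_{e'}c_{e,e'}\,z_{e'}^{\,m},\qquad c_{e,e'}=(-1)^{\#\{p\,:\,e_p\ge1,\ e'_p=0\}}, \tag{2}$$
where the sum runs over those $e'\in E$ with $e'_p\in\{0,e_p\}$ for all $p\mid n$. Distinct choices give distinct $e'$, so nothing needs to be collected. Set $c_{e,e'}=0$ for all other $e'$, and let $C=(c_{e,e'})_{e,e'\in E}$.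

If $c_{e,e'}\ne0$, then $e'_p\le e_p$ for all $p$; and $c_{e,e}=1$. Order $E$ so that $\sum_pe_p$ is non-decreasing. If $e'\ne e$ and $c_{e,e'}\neq0$, then $\sum_p e'_p<\sum_p e_p$, so $e'$ comes before $e$. In this order $C$ is lower triangular with $1$'s on the diagonal, and $\det C=1$.

**Step 4: the matrix $A=\bigl(f_e(b+gj)\bigr)_{e\in E,\,1\le j\le N}$ is nonsingular.** Put $V=\bigl(z_e^{\,b+gj}\bigr)_{e\in E,\,1\le j\le N}$. Equation (2) at $m=b+gj$ says precisely that $A=CV$. Write $z_e^{\,b+gj}=z_e^{\,b+g}\,(z_e^{\,g})^{j-1}$ and pull the factor $z_e^{\,b+g}$ out of row $e$: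
$$\det V=\Bigl(\prod_{e\in E}z_e^{\,b+g}\Bigr)\det\bigl((z_e^{\,g})^{j-1}\bigr)_{e,j}.$$
The product in front is nonzero, because each $z_e$ is a root of unity. The last determinant is a Vandermonde determinant with nodes $z_e^g$, distinct by Step 2, so it is nonzero. Therefore $\det A=\det C\cdot\det V=\det V\ne0$.

**Step 5: reading off the matching.** By the Leibniz formula some term of $\det A$ is nonzero: there is a bijection $\pi:E\to\{1,\dots,N\}$ with $f_e(b+g\pi(e))\ne0$ for all $e\in E$. By Step 1, $\gcd(d_e,b+g\pi(e))=1$ for all $e$. So $d_e\mapsto b+g\pi(e)$ is a coprime matching of $D(n)$ with $I$. $\blacksquare$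

The hypothesis $a_p\le p-1$ enters in Step 1 and in Step 2. If $a_p\ge p$, the exponent $e_p=p$ is allowed, and $\zeta_p^{p}=1$: the corresponding $f_e$ is identically zero, and the nodes for $e_p=0$ and $e_p=p$ coincide. The next section shows that the hypothesis cannot be dropped from Theorem 1, and neither can $\gcd(g,n)=1$.

## The converse for progressions

**Theorem 2.** For $n,g\ge1$ the following are equivalent:

1. $n$ is an M-number and $\gcd(g,n)=1$;
2. for every $b\in\mathbb Z$, $D(n)$ has a coprime matching with $\{b+g,\dots,b+\tau(n)g\}$.

In particular, $n$ is an M-number if and only if $D(n)$ has a coprime matching with every block of $\tau(n)$ consecutive integers.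

**Proof.** That (1) implies (2) is Theorem 1. For the converse we assume that (1) fails and find a $b$ for which there is no matching.

**Step 1: a common prime of $g$ and $n$.** Suppose a prime $p$ divides both. Take $b=p$. Every term $p+gj$ is a multiple of $p$, so the divisor $p$ of $n$ has no possible partner.

**Step 2: too high an exponent.** Suppose $\gcd(g,n)=1$ but $p^a\,\|\,n$ with $a\ge p$. We choose $b$ so that the progression has as many multiples of $p$ as possible. Let $b=(p-1)g$, so that $p\mid b+g$. Then $b+gj=(b+g)+g(j-1)$ is divisible by $p$ if and only if $p\mid g(j-1)$, that is, if and only if $p\mid j-1$, since $p\nmid g$. The indices are $1,1+p,1+2p,\dots$, so the number of multiples of $p$ in the progression is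
$$\lceil\tau(n)/p\rceil\ \ge\ \frac{\tau(n)}p\ >\ \frac{\tau(n)}{a+1},$$
the last step because $a+1>p$. These terms must be matched with divisors of $n$ not divisible by $p$, and there are only $\tau(n/p^a)=\tau(n)/(a+1)$ of those. So no matching exists.

The last sentence of the theorem is the case $g=1$. $\blacksquare$

## Which numbers are matchable

The opening case showed that $p^a$ can be matchable without being an M-number, as long as $a\le 2p-2$. For a general $n$ the count made in Step 2 above, applied to $\{1,\dots,\tau(n)\}$, gives a necessary condition at each prime. It is also sufficient.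

**Theorem 3.** For $n\ge1$ the following are equivalent:

1. $n$ is matchable.
2. For every prime power $p^a\,\|\,n$ with $a\ge1$: $\lfloor\tau(n)/p\rfloor\le\tau(n)/(a+1)$; equivalently, $(a+1-p)\,\tau(n/p^a)<p$.
3. Either $n$ is an M-number, or $n=p^{\,p-1+s}m$ with $p$ prime, $p\nmid m$, $s\ge1$, $m$ an M-number and $s\,\tau(m)<p$.

So the only obstruction to being matchable is the counting one, applied to a single prime at a time. For a prime power $p^a$ we have $m=1$, and condition (3) reads $a\le p-1$, or $a=p-1+s$ with $1\le s<p$. Together this is $a\le2p-2$, as we found at the start.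

**Proof.**

**Step 1: the two forms of (2) agree.** Let $p^a\,\|\,n$ and $\tau'=\tau(n/p^a)=\tau(n)/(a+1)$, an integer. For an integer $\tau'$, $\lfloor x\rfloor\le\tau'$ means $x<\tau'+1$. Hence
$$\Bigl\lfloor\frac{(a+1)\tau'}p\Bigr\rfloor\le\tau'\iff(a+1)\tau'<p(\tau'+1)\iff(a+1-p)\tau'<p.$$

**Step 2: (1) implies (2), by counting.** In a coprime matching, the $\lfloor\tau(n)/p\rfloor$ multiples of $p$ in $[1,\tau(n)]$ are matched with distinct divisors of $n$ not divisible by $p$. There are $\tau(n)/(a+1)$ such divisors.

**Step 3: (2) implies (3), by showing that only one prime can have too high an exponent.** Suppose (2) holds and $n$ is not an M-number. Choose $p^a\,\|\,n$ with $a\ge p$, and write $a=p-1+s$ with $s\ge1$, and $n=p^am$ with $p\nmid m$. Since $a+1-p=s$, the second form of (2) at $p$ reads $s\,\tau(m)<p$.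

It remains to show that $m$ is an M-number. If not, there is a prime $q\ne p$ with $q^c\,\|\,m$ and $c\ge q$. Then $\tau(m)\ge c+1\ge q+1$, so
$$p>s\,\tau(m)\ge q+1.$$
Also $q^c\,\|\,n$, and (2) at $q$ gives $(c+1-q)\,\tau(n/q^c)<q$. Here $c+1-q\ge1$, and $p^a\mid n/q^c$, so $\tau(n/q^c)\ge a+1$. Hence
$$q>a+1\ge p+1.$$
The two displayed lines contradict each other.

**Step 4: set-up for (3) implies (1).** M-numbers are matchable by Theorem 1. So let $n=p^am$ with $a=p-1+s$ as in the second alternative of (3), and put $\tau'=\tau(m)$. Then
$$N=\tau(n)=(a+1)\tau'=(p+s)\tau'=p\tau'+s\tau',\qquad 0<s\tau'<p. \tag{3}$$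
From (3), $\lfloor N/p\rfloor=\tau'$, so the multiples of $p$ in $[1,N]$ are exactly $pu$ with $1\le u\le\tau'$. There are as many of them as there are divisors of $n$ prime to $p$, so the two sets must be matched with each other. Note also that $\tau'\le s\tau'<p$.

**Step 5: matching the multiples of $p$.** By Theorem 1 for $m$ there is a coprime matching of $D(m)$ with $\{1,\dots,\tau'\}$. If it pairs $d$ with $u$, match $d$, as a divisor of $n$, with $pu$. Since $p\nmid d$, we have $\gcd(d,pu)=\gcd(d,u)=1$. This uses up all divisors of $n$ not divisible by $p$ and all multiples of $p$ in $[1,N]$.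

**Step 6: closing up the gaps among the non-multiples of $p$.** What remains is the set $X=\{x\in[1,N]:p\nmid x\}$, to be matched with the divisors $p^ed'$, where $1\le e\le a$ and $d'\mid m$. Every element of $X$ is prime to $p$, so only $d'$ matters now. But $X$ is not a block. We exchange it for one. Since $\tau'<p$, every integer in $[1,\tau']$ is prime to $p$, and every multiple $pu$ ($1\le u\le\tau'$) lies in $(\tau',N]$. Define, for integers $y$ with $\tau'<y\le N$,
$$\psi(y)=\begin{cases}y&\text{if }p\nmid y,\\ u&\text{if }y=pu.\end{cases}$$
The integers $y$ prime to $p$ are sent identically onto the elements of $X$ in $(\tau',N]$. The multiples $p,2p,\dots,\tau'p$ are sent onto $1,2,\dots,\tau'$, which are the elements of $X$ in $[1,\tau']$. So $\psi$ is a bijection from $(\tau',N]\cap\mathbb Z$ onto $X$. For $d'\mid m$ we have $p\nmid d'$, so $\gcd(d',pu)=\gcd(d',u)$, and therefore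
$$\gcd(d',\psi(y))=\gcd(d',y)\qquad(d'\mid m,\ \tau'<y\le N). \tag{4}$$

**Step 7: matching the non-multiples of $p$.** The interval $(\tau',N]$ contains $N-\tau'=(p+s-1)\tau'=a\tau'$ integers. Cut it into $a$ blocks $J_1,\dots,J_a$ of $\tau'$ consecutive integers each. Theorem 1, applied to the M-number $m$ and the block $J_e$ (with $g=1$), gives a coprime matching $\sigma_e:D(m)\to J_e$ for each $e=1,\dots,a$. Here we need Theorem 1 for blocks that do not start at $1$. Match
$$p^ed'\ \longleftrightarrow\ x=\psi(\sigma_e(d'))\qquad(1\le e\le a,\ d'\mid m).$$
As $(e,d')$ varies, $\sigma_e(d')$ runs once through $(\tau',N]\cap\mathbb{Z}$, so $x$ runs once through $X$. By (4), $\gcd(d',x)=\gcd(d',\sigma_e(d'))=1$; and $p\nmid x$. Hence $\gcd(p^ed',x)=1$. This matches the divisors of $n$ divisible by $p$ with $X$.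

Steps 5 and 7 together give a coprime matching of $D(n)$ with $\{1,\dots,N\}$. $\blacksquare$

**Example: $n=54=3^3\cdot2$.** Here $p=3$, $s=1$, $m=2$, $\tau'=2$ and $s\tau'=2<3$, so $54$ is matchable although it is divisible by $3^3$. We have $N=8$, and the multiples of $3$ are $3$ and $6$. From $1\leftrightarrow2$, $2\leftrightarrow1$ for $D(2)$, Step 5 gives $1\leftrightarrow6$ and $2\leftrightarrow3$. The map $\psi$ sends $3\mapsto1$ and $6\mapsto2$ and fixes $4,5,7,8$. The blocks are $\{3,4\},\{5,6\},\{7,8\}$; in each, $1\in D(2)$ may take the even number and $2$ must take the odd one. Applying $\psi$, Step 7 gives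
$$3\leftrightarrow4,\quad 6\leftrightarrow1,\quad 9\leftrightarrow2,\quad 18\leftrightarrow5,\quad 27\leftrightarrow8,\quad 54\leftrightarrow7,$$
and all eight pairs are coprime. By contrast, $12=2^2\cdot 3$ has $p=2$, $s=1$, $m=3$, $s\tau(m)=2\not<2$, in agreement with the count made by hand at the beginning.
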